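# Linear lower bounds for randomized nonpreemptive scheduling with total flow

## 1. Jobs, schedules, online algorithms and the competitive ratio

**Definition (instance, schedule, total flow).** An instance is a finite set of jobs. Job $j$ has a release time $r_j\ge 0$ and a processing time, or size, $p_j>0$. There is one processor. A schedule gives each job $j$ a start time at or after $r_j$; once started, the job runs without interruption for $p_j$ units of time and finishes at its completion time $C_j$. No two jobs run at the same time, and a job is never stopped or restarted. The flow time of $j$ is $C_j-r_j$, and the cost of the schedule is the total flow $\sum_j(C_j-r_j)$. We write $\mathrm{OPT}(I)$ for the least total flow of a schedule for $I$ built with full knowledge of $I$.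

*Example 1.* Let one job of size $4$ be released at time $0$, and jobs of size $1$ at times $1,2,3$. If the long job starts at time $0$, it completes at time $4$ with flow $4$. The unit jobs then complete at $5,6,7$, each with flow $4$, for a total of $16$. If instead the processor idles until time $1$, runs each unit job at its release, and runs the long job in $[4,8]$, the unit jobs have flow $1$ each and the long job has flow $8$, for a total of $11$. Idling while a job waits can help.

**Definition (size ratio).** The size ratio of an instance is the longest processing time divided by the shortest. Throughout, $\Delta\ge1$ is a bound on this ratio. In Example 1 the size ratio is $4$.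

**Definition (online algorithm).** A deterministic online algorithm learns of job $j$, including $p_j$, only at time $r_j$. Hence its actions strictly before time $t$ depend only on the jobs released strictly before $t$. A randomized online algorithm is a probability distribution over deterministic ones; we call the random seed $\omega$, and assume the usual measurability so that all expectations below make sense. The algorithm may idle as it likes and may know $\Delta$ in advance. The adversary is oblivious: it fixes the instance without seeing $\omega$.

*Example 2.* SPT starts the shortest available job whenever the processor is idle. On Example 1 it starts the long job at time $0$ and pays $16$. A randomized algorithm could instead draw $Y$ uniformly from $[0,4]$ and not start the long job before time $Y$. An oblivious adversary cannot aim the unit jobs at the moment just after the start, since it does not know $Y$.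

**Definition (busy).** An algorithm is busy if it never leaves the processor idle while a job is waiting. SPT is busy; the algorithm with the random delay $Y$ is not.

**Definition (competitive).** An algorithm ALG is $C$-competitive if there is $b\ge0$ such that
$$\mathbb E[\mathrm{ALG}(I)]\le C\cdot \mathrm{OPT}(I)+b$$
for all instances $I$ with size ratio at most $\Delta$. Here $C<\infty$ and $b$ may depend on $\Delta$ but not on $I$. The usual definition is the case $b=0$; allowing $b>0$ makes the algorithm's task easier, so a lower bound on $C$ in this setting is also one in the usual setting.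

*Example 3.* In Example 1, SPT pays at least $16/11$ times the optimum, because $\mathrm{OPT}\le 11$. So with $b=0$, SPT is not $C$-competitive for any $C<16/11$ when $\Delta=4$.

**Definition (remaining time).** For a run of an algorithm and $t\ge0$, let $R(t)$ be the remaining processing time at $t$ of the job that started strictly before $t$ and completes strictly after $t$; let $R(t)=0$ if there is no such job. If all jobs have size at most $\Delta$, then $0\le R(t)<\Delta$.

*Example 4.* If a job of size $4$ is started at time $1$ and nothing else runs, then $R(1)=0$, $R(3)=2$, $R(5)=0$. Between $1$ and $5$ the graph of $R$ is one tooth of a saw: it jumps to height $4$ just after time $1$ and falls with slope $-1$.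

The value $R(t)$ is determined by actions strictly before $t$, hence by $\omega$ and the releases strictly before $t$. The proof uses this fact repeatedly.

## 2. Is the randomized ratio of order $\Delta$ or of order $\sqrt\Delta$?

The problem comes from "Approximating Total Flow Time" (http://faculty.knox.edu/dbunde/pubs/masters.pdf). The following facts are given with it.

- SPT is $(\Delta+1)/2$-competitive.
- No deterministic online algorithm has ratio better than $(\Delta+1)/2$.
- Every randomized busy algorithm has ratio at least $(\Delta+6)/8$.
- Every randomized online algorithm has ratio $\Omega(\sqrt\Delta)$.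

For general randomized algorithms this leaves a gap between $\sqrt\Delta$ and $\Delta$. The conjecture is that the lower bound can be made linear: there is an absolute constant $c>0$ such that, for all sufficiently large $\Delta$, every randomized online algorithm, busy or not, has competitive ratio at least $c\Delta$ on instances of size ratio at most $\Delta$. Is this true? The answer is yes.

**Theorem 1.** For every $\Delta\ge1$, every randomized online algorithm has competitive ratio $C\ge\dfrac{\Delta+2}{4}$.

**Theorem 2.** For every $\Delta\ge1$, every randomized online algorithm satisfies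
$$C\ \ge\ \Delta\Bigl(2-\sqrt{3-2/\Delta}\Bigr)\ \ge\ (2-\sqrt3)\,\Delta+\tfrac1{\sqrt3}\ >\ 0.267\,\Delta .$$
This holds even if the algorithm knows that all sizes lie in $\{1,\Delta\}$.

**Corollary 3.** The best randomized ratio lies between $(2-\sqrt3)\Delta+\frac1{\sqrt3}$ and $(\Delta+1)/2$, so it is $\Theta(\Delta)$.

**Theorem 4.** Every randomized busy algorithm has ratio at least $(\Delta+1)/2$. Hence SPT is exactly optimal among randomized busy algorithms.

Corollary 3 is Theorem 2 together with the cited bound for SPT. At $\Delta=1$ the first bound of Theorem 2 reads $C\ge 2-\sqrt1=1$, and the SPT bound is $(1+1)/2=1$, so the two ends meet there.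

## 3. One long job: the busy case, and a barrier at $\sqrt\Delta$

**The cost of an attack.** The adversary has one weapon: a long burst of unit jobs, released while a long job may be in progress. The next lemma says what it costs the algorithm.

**Lemma 5.** Suppose an instance contains unit jobs released at $t,t+1,\dots,t+M-1$. Then on every outcome $\mathrm{ALG}\ge M(1+R(t))$, and therefore
$$\mathbb E[\mathrm{ALG}]\ge M\bigl(1+\mathbb E R(t)\bigr).\tag{1}$$

*Proof.* None of these unit jobs can start before $t$, and if $R(t)>0$ the processor is occupied until $t+R(t)$ by a job started before $t$. So all of them run after time $t+R(t)$. When the $k$-th of them to complete does so, $k$ units of work have been done after $t+R(t)$, so its completion time is at least $t+R(t)+k$. The release times sum to $\sum_{k=1}^M(t+k-1)$. The total flow of these jobs is therefore at least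
$$\sum_{k=1}^M\bigl(t+R(t)+k\bigr)-\sum_{k=1}^M(t+k-1)=\sum_{k=1}^M(R(t)+1)=M(1+R(t)).$$
If some job is never completed, the cost is infinite and the bound holds trivially. $\square$

**Busy algorithms (proof of Theorem 4).** Release one job of size $\Delta$ at time $0$. A busy algorithm starts it at time $0$ with probability $1$. Fix $0<\epsilon<\Delta$ and release unit jobs at $\epsilon,\epsilon+1,\dots,\epsilon+M-1$. Then $R(\epsilon)=\Delta-\epsilon$, so Lemma 5 gives $\mathrm{ALG}\ge M(1+\Delta-\epsilon)$. Serving each unit job at its release and then the long job is feasible, so $\mathrm{OPT}\le M+(\epsilon+M+\Delta)\le 2M+2\Delta$. Hence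
$$M(1+\Delta-\epsilon)\le C(2M+2\Delta)+b .$$
Divide by $M$ and let $M\to\infty$, then let $\epsilon\to0$: this gives $C\ge(\Delta+1)/2$. SPT is busy and attains this ratio. $\blacksquare$

**The same attack on an algorithm that may wait.** Keep the single long job at time $0$, and let $Y$ be the random time at which the algorithm starts it if nothing else is released. Take $b=0$ for this discussion. There are two kinds of instance to use. With the long job alone, $\mathrm{OPT}=\Delta$ and the algorithm pays $\mathbb E[Y]+\Delta$. With a burst at time $t>0$, we have $\mathrm{OPT}\le M+(t+M+\Delta)$, and Lemma 5 applies; let $M\to\infty$. The two constraints are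
$$\mathbb E[Y]\le (C-1)\Delta,\qquad \mathbb E R(t)\le 2C-1\quad (t>0).$$

These do force something. By Markov's inequality, $\mathbb P(Y\ge2C\Delta)\le\frac{C-1}{2C}<\frac12$. When $Y<2C\Delta$, the whole tooth of $R$ lies in $[0,(2C+1)\Delta]$ and has area $\Delta^2/2$. So
$$\tfrac12\cdot\tfrac{\Delta^2}{2}\ \le\ \mathbb E\int_0^{(2C+1)\Delta}R(t)\,dt\ \le\ (2C+1)\Delta\,(2C-1),$$
that is, $4C^2-1\ge\Delta/4$, and $C\ge\frac14\sqrt{\Delta+4}$.

They force no more than this order. Let $Y$ be uniform on $[0,\Delta\sqrt\Delta]$ and put $C=1+\frac12\sqrt\Delta$. Then $\mathbb E[Y]=\frac12\Delta\sqrt\Delta=(C-1)\Delta$. For each $t$,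
$$\mathbb E R(t)\le\frac1{\Delta\sqrt\Delta}\int_{t-\Delta}^{t}\bigl(\Delta-(t-s)\bigr)\,ds=\frac{1}{\Delta\sqrt\Delta}\cdot\frac{\Delta^2}{2}=\tfrac12\sqrt\Delta\le 2C-1 .$$
Both constraints hold with $C$ of order $\sqrt\Delta$. The argument stops here because delaying one job by $\sqrt\Delta$ job lengths costs only a factor of about $\sqrt\Delta$ on a cheap instance, and the delay spreads the single tooth so thinly that no fixed $t$ hits it well. To beat this, the adversary must make waiting impossible to sustain.

## 4. A full stream of long jobs, and two bursts

The remedy is to release long jobs exactly as fast as the processor can serve them. Any idle time then turns into a backlog that is never worked off, and the algorithm must be running some long job at almost every moment.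

**The stream.** Let $S$ be the infinite stream of long jobs $0,1,2,\dots$, where job $i$ has size $\Delta$ and release time $i\Delta$. Run ALG with seed $\omega$ on $S$, and let $R(t)$ refer to this run. Although $S$ is infinite, $R(t)$ depends only on $\omega$ and on the finitely many releases before $t$. So $R(t)$ has the same value on every instance whose releases before $t$ agree with those of $S$. From here on, ALG is $C$-competitive with additive constant $b$.

**Burst at a release time.** This step bounds $\mathbb ER$ at the multiples of $\Delta$. Let $t=i\Delta$ with $i\ge0$. Take long jobs $0,\dots,i-1$ only, and unit jobs at $t,\dots,t+M-1$. This agrees with $S$ before $t$. Running every job at its release is feasible: the long jobs fill $[0,i\Delta]$ and the unit jobs fill $[t,t+M]$. So $\mathrm{OPT}\le i\Delta+M$. By (1), $M(1+\mathbb ER(i\Delta))\le C(i\Delta+M)+b$. Dividing by $M$ and letting $M\to\infty$,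
$$\mathbb E R(i\Delta)\le C-1 .\tag{A}$$

**Burst between release times.** This step bounds $\mathbb ER$ everywhere else. Let $t=(i+x)\Delta$ with $0<x<1$. Take long jobs $0,\dots,i$ and unit jobs at $t,\dots,t+M-1$; again the releases before $t$ agree with $S$. Run long jobs $0,\dots,i-1$ at their releases; they finish by $i\Delta\le t$. Run each unit job at its release, and run long job $i$ in $[t+M,t+M+\Delta]$. The flow of job $i$ is $M+(1+x)\Delta\le M+2\Delta$. So
$$\mathrm{OPT}\le i\Delta+M+(M+2\Delta)=2M+(i+2)\Delta .$$
By (1), $M(1+\mathbb ER(t))\le C(2M+(i+2)\Delta)+b$, and $M\to\infty$ gives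
$$\mathbb E R\bigl((i+x)\Delta\bigr)\le 2C-1 .\tag{B}$$

The factor $2$ in (B) comes from long job $i$, which the offline schedule postpones for the whole burst. In (A) no job has to be postponed, which is why (A) is about twice as strong. Theorem 1 uses only (B); Theorem 2 exploits the difference.

## 5. On the stream the processor is almost never idle

**Step 1: the backlog is $O(\sqrt N)$.** This step shows that the algorithm cannot fall far behind. Let $Q_N$ be the number of jobs among $0,\dots,N-1$ not completed by time $N\Delta$ on $S$. Let $I_N$ be the finite instance consisting of jobs $0,\dots,N-1$. It agrees with $S$ before $N\Delta$. A job completed by $N\Delta$ was started before $N\Delta$, so $Q_N$ has the same value on $I_N$ as on $S$.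

Look at the $Q_N$ unfinished jobs on $I_N$ in order of completion. The first completes after $N\Delta$ (it may be in progress at $N\Delta$), and each later one needs a further $\Delta$ of processing. So the $k$-th completes no earlier than $N\Delta+(k-1)\Delta$. Its release time is at most $(N-1)\Delta$, so its flow is at least $k\Delta$. Summing,
$$\mathrm{ALG}(I_N)\ \ge\ \Delta\sum_{k=1}^{Q_N}k\ \ge\ \tfrac{\Delta}{2}Q_N^2 .$$
Since every job can run at its release, and no job has flow below $\Delta$, $\mathrm{OPT}(I_N)=N\Delta$. Competitiveness gives $\frac\Delta2\mathbb E[Q_N^2]\le CN\Delta+b$. By Jensen's inequality $(\mathbb E[Q_N])^2\le\mathbb E[Q_N^2]$, so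
$$\mathbb E[Q_N]\le\sqrt{2CN+2b/\Delta},\qquad \varepsilon_N:=\frac{\mathbb E[Q_N]}{N}\longrightarrow0 .$$

**Step 2: small backlog means little idling.** By time $N\Delta$ at least $N-Q_N$ jobs of size $\Delta$ have been completed, so the work done in $[0,N\Delta]$ is at least $(N-Q_N)\Delta$. The idle time in $[0,N\Delta]$ is therefore at most $\Delta Q_N$.

**Step 3: the form used later.** Put $z(t)=1$ if $R(t)=0$, and $z(t)=0$ otherwise. The set where $z=1$ differs from the idle set only at start and completion times, which are countably many and form a null set. Define
$$e_N(x)=\frac1N\sum_{i=0}^{N-1}\mathbb E\,z\bigl((i+x)\Delta\bigr),\qquad 0<x<1 .$$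
Substituting $t=(i+x)\Delta$ and using Tonelli's theorem,
$$\int_0^1e_N(x)\,dx=\frac1{N\Delta}\,\mathbb E\int_0^{N\Delta}z(t)\,dt\ \le\ \frac{\mathbb E[Q_N]}{N}=\varepsilon_N\longrightarrow0.\tag{2}$$

## 6. The area under the saw: proof of Theorem 1

If the processor runs jobs of length $\Delta$ back to back, $R$ is a sawtooth whose time average is $\Delta/2$, however the teeth are placed. So some burst time sees $\mathbb ER$ of about $\Delta/2$ or more, and (B) limits this.

Precisely, each job completed by time $N\Delta$ contributes one full tooth, of area $\Delta^2/2$, to $\int_0^{N\Delta}R(t)\,dt$, and there are at least $N-Q_N$ such jobs. By (B), $\mathbb ER(t)\le2C-1$ for every $t>0$ that is not a multiple of $\Delta$, hence for almost every $t$. Thus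
$$(N-\mathbb E[Q_N])\,\frac{\Delta^2}{2}\ \le\ \mathbb E\int_0^{N\Delta}R(t)\,dt\ \le\ N\Delta\,(2C-1).$$
Divide by $N\Delta$: $(1-\varepsilon_N)\frac\Delta2\le2C-1$. Letting $N\to\infty$, $2C-1\ge\Delta/2$, that is,
$$C\ge\frac{\Delta+2}{4}.\qquad\blacksquare$$

This proves the conjecture with $c=\frac14$, for every $\Delta\ge1$.

## 7. Phases of the saw: a pathwise inequality

**What (B) alone cannot see.** Draw $y$ uniformly from $(0,1)$ once, and start long job $i$ at time $(i+y)\Delta$ for all $i$. For $i\ge1$, at time $(i+x)\Delta$ either job $i-1$ is running with remaining time $(y-x)\Delta$ (if $x<y$), or job $i$ is running with remaining time $(1+y-x)\Delta$ (if $y<x$). So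
$$\mathbb ER((i+x)\Delta)=\Delta\bigl(\tfrac12-x+\mathbb P(y<x)\bigr)=\tfrac\Delta2 .$$
For $i=0$ the value is no larger, since nothing runs before $y\Delta$. This pattern satisfies (B) with $2C-1=\Delta/2$, so (B) gives nothing beyond Theorem 1. But it has $\mathbb ER(i\Delta)=\Delta/2$ for $i\ge1$, and with $C=(\Delta+2)/4$ inequality (A) would require $\mathbb ER(i\Delta)\le(\Delta-2)/4$. So (A) is violated. In the other direction, a pattern with $R(i\Delta)=0$ for all $i$ and no idling has $R((i+x)\Delta)=(1-x)\Delta$, and (B) with $x\to0$ gives $C\ge(\Delta+1)/2$. An algorithm must compromise between small remaining time at the multiples of $\Delta$ and a moderate one just after them. The next inequality expresses this conflict.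

Put
$$a_i=\frac{R(i\Delta)}\Delta\in[0,1),\qquad \rho_i(x)=\frac{R((i+x)\Delta)}\Delta .$$

**Lemma 6.** For every outcome, every $i\ge0$ and every $x\in(0,1)$,
$$\rho_i(x)\ \ge\ a_i-x+\mathbf 1[a_i<x]-z\bigl((i+x)\Delta\bigr).\tag{3}$$

In words: the job in progress at $i\Delta$ ends at $(i+a_i)\Delta$; after that moment, unless the processor is idle, a new tooth has begun, and it began no earlier than $(i+a_i)\Delta$.

*Proof.* There are three cases.

If $x<a_i$, the job in progress at $i\Delta$ is still running at $(i+x)\Delta$, so $\rho_i(x)=a_i-x>0$. The indicator and $z$ both vanish, and (3) is an equality.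

If $x\ge a_i$ and $z((i+x)\Delta)=1$, then $\rho_i(x)=0$. The right side is at most $a_i-x+1-1=a_i-x\le0$.

If $x\ge a_i$ and $z((i+x)\Delta)=0$, some job started strictly before $(i+x)\Delta$ and completes strictly after it. Any job started strictly before $i\Delta$ has ended by $(i+a_i)\Delta\le(i+x)\Delta$, so the running job is not one of those. It started at some time $s\Delta\ge i\Delta$. Since the processor was occupied until $(i+a_i)\Delta$ if $a_i>0$, we have $i+a_i\le s<i+x$. In particular $a_i<x$, so the indicator is $1$. The job has size $\Delta$, so
$$\rho_i(x)=1-(i+x-s)\ \ge\ 1+a_i-x ,$$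
which is the right side of (3). $\square$

**Averaging over periods.** This step turns (3) into an inequality for one distribution function. Put
$$m_N=\frac1N\sum_{i<N}\mathbb E a_i,\qquad F_N(x)=\frac1N\sum_{i<N}\mathbb P(a_i<x).$$
For a variable $a\in[0,1)$ we have $\mathbb E a=\int_0^1\mathbb P(a\ge x)\,dx$, so
$$m_N=\int_0^1\bigl(1-F_N(x)\bigr)\,dx .\tag{4}$$
Taking expectations in (3) and averaging over $i<N$, for $x\in(0,1)$,
$$\frac1N\sum_{i<N}\mathbb E\rho_i(x)\ \ge\ m_N-x+F_N(x)-e_N(x).\tag{5}$$

As a check, bound the left side by $(2C-1)/\Delta$ using (B) and integrate over $x$: by (4) and (2), $\frac{2C-1}\Delta\ge m_N-\frac12+(1-m_N)-\varepsilon_N=\frac12-\varepsilon_N$, which is Theorem 1 again. The mean $m_N$ cancels, so integrating the whole of (5) wastes the information in (A). The gain comes from using (5) only where it says more than $1-F_N\ge0$.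

## 8. Proof of Theorem 2

Write
$$\gamma=\frac C\Delta,\qquad \alpha=\frac{C-1}\Delta=\gamma-\frac1\Delta,\qquad \beta=\frac{2C-1}\Delta .$$
Averaging (A) gives $0\le m_N\le\alpha$. In particular $C\ge1$, and $\beta-\alpha=\gamma>0$.

**Step 1: a lower bound on the tail $1-F_N$.** By (B) the left side of (5) is at most $\beta$. Rearranging (5), for $x\in(0,1)$,
$$1-F_N(x)\ \ge\ (1-\beta+m_N)-x-e_N(x).$$
Also $1-F_N(x)\ge0\ge-e_N(x)$. With $u^+=\max(u,0)$, the two together say
$$1-F_N(x)\ \ge\ (1-\beta+m_N-x)^+-e_N(x).$$

**Step 2: an inequality for the mean alone.** Integrate over $x\in(0,1)$, using (4) on the left and (2) on the right: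
$$m_N\ \ge\ \int_0^1(1-\beta+m_N-x)^+\,dx-\varepsilon_N .$$
The numbers $m_N$ lie in the compact interval $[0,\alpha]$, so along a subsequence $m_N\to m\in[0,\alpha]$. The integral depends continuously on $m_N$, and $\varepsilon_N\to0$. Hence
$$m\ \ge\ \int_0^1(\kappa-x)^+\,dx,\qquad \kappa:=1-\beta+m .\tag{6}$$
Since $m\le\alpha\le\beta$, we have $\kappa\le1$.

**Step 3: the case $\kappa\le0$.** Here (6) carries no information, but $C$ is already large: $\beta\ge1+m\ge1$, so $2C-1\ge\Delta$ and $C\ge(\Delta+1)/2$. We check that this is at least the claimed bound. With $v=1/\Delta\in(0,1]$ we need $2-\sqrt{3-2v}\le\frac{1+v}2$, that is, $\frac{3-v}2\le\sqrt{3-2v}$. Both sides are positive, so this is equivalent to $\frac{(3-v)^2}4\le3-2v$, that is, to $v^2+2v-3=(v+3)(v-1)\le0$. This holds for $0<v\le1$.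

**Step 4: the case $0<\kappa\le1$.** Now the integral in (6) is $\kappa^2/2$, so $m\ge\frac12(1-\beta+m)^2$. We do not know $m$, only $m\le\alpha$, so we show that replacing $m$ by $\alpha$ keeps the inequality. Put
$$h(u)=u-\tfrac12(1-\beta+u)^2,\qquad h'(u)=1-(1-\beta+u)=\beta-u .$$
For $u\le\alpha\le\beta$ we have $h'(u)\ge0$. So $h$ is nondecreasing on $[m,\alpha]$, and $h(\alpha)\ge h(m)\ge0$. Since $1-\beta+\alpha=1-\gamma$ and $\alpha=\gamma-\frac1\Delta$, this reads
$$\gamma-\frac1\Delta\ \ge\ \tfrac12(1-\gamma)^2\quad\Longleftrightarrow\quad \gamma^2-4\gamma+1+\frac2\Delta\le0 .$$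
The roots of the quadratic are $2\pm\sqrt{3-2/\Delta}$, real because $\Delta\ge1$. So $\gamma\ge2-\sqrt{3-2/\Delta}$, that is,
$$C\ge\Delta\Bigl(2-\sqrt{3-2/\Delta}\Bigr).$$

**Step 5: the linear form.** The square root is concave, so it lies below its tangent: $\sqrt{3-u}\le\sqrt3-\frac u{2\sqrt3}$. With $u=2/\Delta$,
$$\Delta\Bigl(2-\sqrt{3-2/\Delta}\Bigr)\ \ge\ \Delta\Bigl(2-\sqrt3+\frac1{\Delta\sqrt3}\Bigr)=(2-\sqrt3)\Delta+\frac1{\sqrt3}\ >\ 0.267\,\Delta ,$$
since $2-\sqrt3>0.267$. Every instance used has all sizes in $\{1,\Delta\}$, so the bound holds even if the algorithm knows this. $\blacksquare$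

## 9. Instances of size ratio exactly $\Delta$

One may ask for the size ratio to equal $\Delta$ in every instance, not merely to be at most $\Delta$. Let $\Delta>1$. The only instances above with size ratio $1$ are $I_N$ and the case $i=0$ of (A). Both can be repaired.

Append one unit job to $I_N$ at time $N\Delta$. The instance still agrees with $S$ before $N\Delta$, so $Q_N$ is unchanged, and the lower bound $k\Delta$ on the flows of the unfinished long jobs is unaffected. Running every job at its release gives $\mathrm{OPT}\le N\Delta+1$. Then $\mathbb E[Q_N]\le\sqrt{2C(N+1/\Delta)+2b/\Delta}$, and $\varepsilon_N\to0$ as before. As for (A), no job starts before time $0$, so $a_0=0$. The case $i=1$ gives $\alpha\ge0$, hence $\mathbb E a_0\le\alpha$ without using the case $i=0$. The bounds are unchanged.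

## 10. The offset distribution that meets (A) and (B) at $2-\sqrt3$

Inequalities (A) and (B) on this stream cannot give a leading constant above $2-\sqrt3$. Let $c=2-\sqrt3$, so that $c^2-4c+1=0$. Draw $y$ once, with $\mathbb P(y=0)=c$ and density $1$ on $(0,1-c)$, and start long job $i$ at time $(i+y)\Delta$.

For $i\ge1$, job $i-1$ ends at $(i+y)\Delta$, so $R(i\Delta)=y\Delta$ and
$$\mathbb ER(i\Delta)=\Delta\,\mathbb E y=\Delta\,\frac{(1-c)^2}2=\Delta\,\frac{1-2c+(4c-1)}2=c\Delta .$$
For $i=0$ it is $0$. For $x\in(0,1)$ we have, as in Section 7, $R((i+x)\Delta)\le\Delta\,(y-x+\mathbf 1[y<x])$ if $i\ge1$, with equality. If $i=0$ and $x\le y$, then $R(x\Delta)=0$ and the inequality still holds; if $i=0$ and $x>y$, it is an equality. Since $\mathbb P(y<x)=\min(c+x,1)$,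
$$\mathbb ER((i+x)\Delta)\ \le\ \Delta\bigl(c-x+\min(c+x,1)\bigr)\ \le\ 2c\Delta .$$
So (A) and (B) hold up to $O(1)$ terms with $C=c\Delta$; with $C=c\Delta+1$ they hold exactly, since then $C-1=c\Delta$ and $2C-1=2c\Delta+1$. This exhibits a pattern on the stream, not an algorithm with a proved ratio. It shows that a larger leading constant needs information beyond (A) and (B) on this stream. The exact leading constant for randomized algorithms that may idle is not determined here; by Corollary 3 the best randomized ratio lies between $(2-\sqrt3)\Delta+\frac1{\sqrt3}$ and $(\Delta+1)/2$.
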